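# Logarithmic derivations and the smallest field of definition of a variety

## 1. A guess: the parameters that no logarithmic derivation moves are those the variety cannot lose

A variety over an algebraically closed field $K$ of characteristic zero is written with finitely many equations, hence with finitely many coefficients from $K$. Some of these coefficients are disposable. The curve $x^2+cy^2=1$ with $c\in K$, $c\neq 0$, becomes $x^2+y^2=1$ after replacing $y$ by $y/\sqrt c$, so the parameter $c$ was never really there. Other parameters cannot be removed.

There are two natural ways to find out which parameters are essential. The first is to look for the smallest algebraically closed subfield of $K$ over which the variety can be written. The second is to differentiate: if a parameter $\lambda$ is disposable, then one should be able to move $\lambda$ infinitesimally without moving the variety, which should show up as a derivation $\delta$ of the function field that respects the geometry and has $\delta\lambda\neq0$. The first guess is that the two methods give the same field. The problem, whose source is *Compositio Mathematica* (http://www.numdam.org:80/item/CM_1987__61_3_339_0.pdf), asks to prove or disprove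 a precise form of this guess. The guess turns out to be right, but two neighboring guesses are wrong, and we will see this on examples before proving anything. First the precise terms.

**Definition (varieties and fields of definition).** Throughout, $K$ is algebraically closed of characteristic zero, and all fields have characteristic zero. A *$K$-variety* is an irreducible reduced quasiprojective $K$-scheme. A subfield $K_1\subset K$ is a *field of definition* for a $K$-variety $V$ if there is a $K_1$-variety $V_1$ such that $V$ is $K$-isomorphic to $V_1\otimes_{K_1}K$.

For instance, $\overline{\mathbb Q}$ is a field of definition for the conic above, whatever $c$ is. Here and below $\overline{k}$ is the algebraic closure of $k$ inside the ambient algebraically closed field.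

**Definition (derivations and constants).** A *derivation* on a field $L$ is a $\mathbb Q$-linear map $\delta:L\to L$ with $\delta(\lambda_1\lambda_2)=\lambda_1\delta\lambda_2+\lambda_2\delta\lambda_1$. For a set $\Delta$ of derivations on $K(V)$ put $K^\Delta=\{\lambda\in K:\delta\lambda=0\text{ for all }\delta\in\Delta\}$.

These derivations need not be $K$-linear; the point is to let them move $K$. For example, if $\lambda\in K$ is transcendental over $\mathbb Q$, we may complete $\lambda$ to a transcendence basis of $K/\mathbb Q$, take $\partial/\partial\lambda$ on the purely transcendental field, and extend it, uniquely, to the algebraic extension $K$. In particular an element killed by all of $\mathrm{Der}(K)$ lies in $\overline{\mathbb Q}$. The same argument over an algebraically closed base $M\subset K$ shows that for every $\lambda\in K\setminus M$ there is $\partial\in\mathrm{Der}_M(K)$ with $\partial\lambda=1$, where $\mathrm{Der}_M(K)$ is the set of derivations of $K$ that vanish on $M$.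

The subfield $K^\Delta$ is algebraically closed: if $\lambda\in K$ has minimal polynomial $p$ over $K^\Delta$, then $0=\delta(p(\lambda))=p'(\lambda)\,\delta\lambda$ and $p'(\lambda)\ne0$, so $\delta\lambda=0$.

**Definition (logarithmic derivations).** For a $K$-variety $V$, let $\Delta(V)$ be the set of derivations $\delta$ on $K(V)$ with $\delta(\mathcal O_{V,x})\subset\mathcal O_{V,x}$ for every $x\in V$. For a divisor $D$ on $V$, let $\Delta(V,D)$ be the set of $\delta\in\Delta(V)$ with also $\delta(I_{D,x})\subset I_{D,x}$ for every $x\in V$, where $I_D$ is the ideal sheaf of the reduced support of $D$.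

**Definition (compactifications).** Let $U$ be a non-singular $K$-variety. A *compactification* of $U$ is a triple $(V,D,\varphi)$ with $V$ a non-singular projective $K$-variety, $D$ a divisor on $V$, and $\varphi$ a $K$-isomorphism $U\simeq V\setminus D$. Via $\varphi$ each $\Delta(V,D)$ becomes a set of derivations on $K(U)$, and
$$\Delta(U,\log)=\bigcup\Delta(V,D),$$
the union over all compactifications of $U$.

The question: is $K^{\Delta(U,\log)}$ the smallest algebraically closed field of definition for $U$? Note that
$$K^{\Delta(U,\log)}=\bigcap_{(V,D,\varphi)}K^{\Delta(V,D)}.\tag{1}$$

## 2. Punctured lines and a blown-up plane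

For $\partial\in\mathrm{Der}(K)$ let $\partial^x$ be the derivation of $K(x)$ that acts by $\partial$ on coefficients and has $\partial^x(x)=0$. It preserves $K[x]$ and, with $y=1/x$, also $K[y]$; by the quotient rule it preserves all localizations of these rings. So $\partial^x\in\Delta(\mathbb P^1_K)$. A non-singular curve $U$ has only one non-singular projective completion, so for curves the union defining $\Delta(U,\log)$ has a single member.

*The affine line.* Here $V=\mathbb P^1$, $D=\infty$. Since $\partial^x y=0$, every $\partial^x$ preserves the ideal $(y)$ at $\infty$. So every $\partial\in\mathrm{Der}(K)$ is the restriction of a logarithmic derivation and the constants are $\overline{\mathbb Q}$. The smallest algebraically closed field of definition of $\mathbb A^1_K$ is also $\overline{\mathbb Q}$. The guess holds.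

*Four punctures.* Let $U=\mathbb P^1_K\setminus\{0,1,\infty,\lambda\}$ and let $\delta\in\Delta(U,\log)$. Since $\delta$ preserves all local rings it preserves $\bigcap_x\mathcal O_{\mathbb P^1,x}=K$ and $\bigcap_{x\in\mathbb A^1}\mathcal O_{\mathbb P^1,x}=K[x]$. Put $\partial=\delta|_K$ and $q=\delta x\in K[x]$. At $\infty$ we need $\delta y=-y^2q(1/y)\in(y)$, so $\deg q\le1$. At $0$ and $1$ we need $q\in(x)$ and $q=\delta(x-1)\in(x-1)$. Hence $q=0$. At $\lambda$ we need $\delta(x-\lambda)=q-\partial\lambda=-\partial\lambda\in(x-\lambda)$, so $\partial\lambda=0$. Conversely, if $\partial\lambda=0$ then $\partial^x$ kills $x,\ x-1,\ y,\ x-\lambda$ and is logarithmic. So the restrictions to $K$ are exactly the $\partial$ with $\partial\lambda=0$, and the constants are $\overline{\mathbb Q(\lambda)}$.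

On the other side, if $U$ is defined over an algebraically closed $M$, then the completed model over $M$ is a curve of genus $0$, that is $\mathbb P^1_M$, with four boundary points that are $M$-rational. Their cross-ratio in a suitable order is $\lambda$, so $\lambda\in M$. Again both fields are $\overline{\mathbb Q(\lambda)}$.

*What happens without the logarithmic condition.* Keep this $U$ with $\lambda\notin\overline{\mathbb Q}$, and consider all derivations in $\Delta(U)$, with no condition at the boundary. For every $\partial\in\mathrm{Der}(K)$, the derivation $\partial^x$ preserves $\mathcal O(U)$, since $\partial^x\big(1/(x-\lambda)\big)=\partial\lambda/(x-\lambda)^2$; hence it preserves the local rings of $U$. So $K^{\Delta(U)}=\overline{\mathbb Q}$, which is too small: the behavior at the boundary matters.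

*What happens with only one compactification.* Let $\lambda\in K$ be transcendental over $\mathbb Q$, let $p_1,\dots,p_4$ be distinct points of cross-ratio $\lambda$ on a line $\ell\subset\mathbb P^2_K$, let $V=\mathrm{Bl}_{p_1,\dots,p_4}\mathbb P^2$ and let $D=\ell'+E_1+\dots+E_4$, with $\ell'$ the strict transform of $\ell$ and $E_i$ the exceptional curves. Then $V\setminus D\simeq\mathbb P^2\setminus\ell=\mathbb A^2_K$, whose smallest algebraically closed field of definition is $\overline{\mathbb Q}$. But every $\delta\in\Delta(V,D)$ kills $\lambda$. Indeed, locally $I_D$ is an intersection of the primes of the components. If $\mathfrak p$ is one of them, $f\in\mathfrak p$, and $g\notin\mathfrak p$ lies in all the others, then $fg\in I_D$, so $f\delta g+g\delta f\in I_D\subset\mathfrak p$, so $g\delta f\in\mathfrak p$ and $\delta f\in\mathfrak p$. Hence $\delta$ preserves the ideal of each component, and so also the sums $I_{\ell'}+I_{E_i}$. Therefore it induces on $\ell'\simeq\mathbb P^1$ a derivation that preserves local rings and the maximal ideals of the four points $\ell'\cap E_i$, and that agrees with $\delta$ on $K$. The computation for four punctures gives $\delta\lambda=0$.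

So a single compactification may remember parameters that $U$ has forgotten. The guess survives only with the union, that is, with the intersection (1).

## 3. Pairs, and the theorems to be proved

It helps to treat varieties and compactifications on the same footing.

**Definition (pairs).** A *pair* over $K$ is $(V,Z)$ with $V$ a $K$-variety and $Z\subset V$ a reduced closed subscheme. Isomorphisms of pairs are isomorphisms of the $V$'s carrying $Z$ to $Z$. Fields of definition of pairs are defined as for varieties; a variety is a pair with $Z=\emptyset$. For $V$ projective, $\Delta(V,Z)$ is the set of derivations of $K(V)$ preserving all $\mathcal O_{V,x}$ and all $I_{Z,x}$. For a pair $\mathcal U=(V,Z)$ and a field embedding $\iota:K\to K'$, the pair $\mathcal U\otimes_{K,\iota}K'$ is the base change of both $V$ and $Z$ along $\iota$.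

Base change along $\iota$ means: apply $\iota$ to all coefficients. If $\iota(\lambda)=\mu$, then $(\mathbb P^1,\{0,1,\infty,\lambda\})$ becomes $(\mathbb P^1,\{0,1,\infty,\mu\})$.

**Theorem 1.** If $U$ is a non-singular $K$-variety, then $K^{\Delta(U,\log)}$ is the smallest algebraically closed field of definition for $U$.

**Theorem 2.**

1. Every pair $\mathcal U$ over $K$ (in particular every $K$-variety, singular or not) has a smallest algebraically closed field of definition $K_{\mathcal U}$. It has finite transcendence degree over $\mathbb Q$. An algebraically closed $M\subset K$ is a field of definition for $\mathcal U$ if and only if $M\supseteq K_{\mathcal U}$.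
2. If $V$ is projective (possibly singular), then $K^{\Delta(V,Z)}=K_{(V,Z)}$ and $\{\delta|_K:\delta\in\Delta(V,Z)\}=\mathrm{Der}_{K_{(V,Z)}}(K)$.
3. Let $U$ be a $K$-variety and $\mathcal C$ a class of triples $(V,Z,\varphi)$ with $(V,Z)$ a pair, $V$ projective and $\varphi:U\simeq V\setminus Z$, containing at least one with $(V,Z)$ defined over $K_U$. Put $\Delta_{\mathcal C}=\bigcup_{\mathcal C}\Delta(V,Z)$. Then $K^{\Delta_{\mathcal C}}=K_U$ and $\{\delta|_K:\delta\in\Delta_{\mathcal C}\}=\mathrm{Der}_{K_U}(K)$. This applies to all projective compactifications of an arbitrary $U$. For $U$ non-singular, it applies to all compactifications in the sense of Section 1, or only to those with simple normal crossings boundary.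
4. The union is needed: if $K\neq\overline{\mathbb Q}$, there is a compactification $(V,D)$ of $U=\mathbb A^2_K$ with $K^{\Delta(V,D)}\supsetneq K_U=\overline{\mathbb Q}$.

## 4. Intersections of fields of definition, where the direct approach stops

A sensible first plan is to work with one compactification at a time. Grant for the moment that $K^{\Delta(V,D)}$ is always a field of definition for $(V,D)$ (this is part of Theorem 2(2)). Then it is also one for $U\simeq V\setminus D$, and by (1) the field $K^{\Delta(U,\log)}$ is an intersection of algebraically closed fields of definition for $U$. To conclude, one needs this intersection to be a field of definition for $U$, and here the plan stops. The intersection is a genuine one. If $\lambda,\mu\in K$ are algebraically independent, the blown-up planes of cross-ratio $\lambda$ and $\mu$ give constants containing $\lambda$ and $\mu$ respectively; in fact (Section 10) they are $\overline{\mathbb Q(\lambda)}$ and $\overline{\mathbb Q(\mu)}$, which meet only in $\overline{\mathbb Q}$. Nor does a sum of derivations from two compactifications help: the two summands preserve different local rings, and we have no third compactification whose local rings the sum preserves.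

So we need a statement about $U$ itself, without derivations: *a smallest algebraically closed field of definition $K_U$ exists*. This is Theorem A (Section 6). Given $K_U$, the two inclusions become:

- every logarithmic derivation kills $K_U$, which will come from the flow $\exp(t\delta)$ together with the compatibility of $K_U$ with field extensions (Section 7);
- every element outside $K_U$ is moved by some logarithmic derivation, which is the easier half and follows from a compactification defined over $K_U$ (Section 8).

## 5. Descending isomorphisms, coefficients and ideals

We use these standard facts freely. If $M$ is algebraically closed and $X$ is an integral $M$-scheme of finite type, then $X\otimes_MM'$ is integral of the same dimension for every field $M'\supset M$; likewise reducedness is preserved. In the other direction, for any field extension, if the base change is reduced or irreducible, so is the original: $A\to A\otimes_kk'$ is injective, and the map of schemes is surjective. We write $\operatorname{tr}$ for transcendence degree; if $N\subset L$ are algebraically closed with the same finite transcendence degree over $\mathbb Q$, then $L$ is algebraic over $N$, so $N=L$.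

**Lemma 1.** Let $E\subset\Omega$ be fields, $\Omega$ algebraically closed, and let $\mathcal Y,\mathcal Y'$ be finite type $E$-schemes, each with a given closed subscheme. If $\mathcal Y_\Omega\simeq\mathcal Y'_\Omega$ compatibly with the closed subschemes, then $\mathcal Y_{E'}\simeq\mathcal Y'_{E'}$, again compatibly, for some finite extension $E'/E$. If $E$ is algebraically closed, $E'=E$.

*Proof.* The field $\Omega$ is the union of its finitely generated $E$-subalgebras, and all schemes involved are of finite presentation. So the isomorphism, its inverse, the two identities saying that they are mutually inverse, and the equality of closed subschemes are finitely many data and conditions; they all hold over some finitely generated $E$-algebra $R\subset\Omega$. Choose a maximal ideal $\mathfrak m\subset R$. By the Nullstellensatz $E'=R/\mathfrak m$ is finite over $E$. Reducing modulo $\mathfrak m$ gives the isomorphism over $E'$. $\square$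

**Lemma 2.** Let $M$ be an algebraically closed field of definition for a pair $\mathcal U$. Then there are a finite tuple $a$ in $M$ and a pair $\mathcal U_a$ over $\mathbb Q(a)$, embedded in some $\mathbb P^m_{\mathbb Q(a)}$ as a locally closed subscheme with a closed subscheme, which base changes to a model of $\mathcal U$ over $M$. In particular $\overline{\mathbb Q(a)}\subset M$ is a field of definition for $\mathcal U$ of finite transcendence degree.

*Proof.* The model over $M$ is a locally closed subscheme of some $\mathbb P^m_M$ with a closed subscheme. It is described by finitely many homogeneous polynomials: equations of a closed subscheme, equations of the closed set to be removed from it, and equations cutting out the subscheme $Z$. Let $a$ be the tuple of all coefficients, and use the same polynomials over $\mathbb Q(a)$. The result base changes to the model over $M$, so it is irreducible and reduced with reduced closed subscheme, because these properties descend. The same argument applies over $\overline{\mathbb Q(a)}$. $\square$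

**Lemma 3.** Let $P$ be a field and $\mathfrak a\subset P[x_1,\dots,x_r]$ an ideal. There is a smallest subfield $k_0\subset P$ such that $\mathfrak a$ is generated by $\mathfrak a\cap k_0[x]$.

*Proof.* The monomials span $P[x]/\mathfrak a$, so there is a set $B$ of monomials whose images form a $P$-basis of it. For each monomial $m$ write
$$m\equiv\sum_{b\in B}c_{m,b}\,b\pmod{\mathfrak a},$$
and let $k_0$ be generated by all $c_{m,b}$. If $f=\sum_mf_mm\in\mathfrak a$, then $f-\sum_mf_m\big(m-\sum_bc_{m,b}b\big)$ is a combination of elements of $B$ lying in $\mathfrak a$, hence is $0$. So the elements $m-\sum_bc_{m,b}b\in k_0[x]$ span $\mathfrak a$ over $P$, and $k_0$ has the required property.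

Let $k$ be another subfield with the property, and $\mathfrak a_k=\mathfrak a\cap k[x]$. Then $P[x]/\mathfrak a=(k[x]/\mathfrak a_k)\otimes_kP$. The images of $B$ lie in $k[x]/\mathfrak a_k$ and become a $P$-basis after $\otimes_kP$, so they are a $k$-basis: they are independent, and their $k$-span becomes everything after $\otimes_kP$, so it was everything. Each $m$ therefore has an expansion in $B$ with coefficients in $k$; by uniqueness these are the $c_{m,b}$. Hence $k_0\subset k$. $\square$

*Example.* Let $\mathfrak a=(z-uy-v)\subset P[y,z]$. Take $B=\{1,y,y^2,\dots\}$. Then $z\equiv uy+v$, and all other coefficients are polynomials in $u,v$, so $k_0=\mathbb Q(u,v)$: the field of definition of a line is generated by its slope and intercept.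

## 6. The smallest algebraically closed field of definition

### 6.1. Two independent fields

Suppose first that $\mathcal U$ over $\Omega$ has models over $M=\overline{\mathbb Q(c)}$ and $L=\overline{\mathbb Q(a)}$, and that $M$ and $L$ are algebraically independent over $\overline{\mathbb Q}$. The models spread out to families: $\mathcal Y$ over a $\overline{\mathbb Q}$-variety with generic point $c$, and $\mathcal X$ over one with generic point $a$, with $\mathcal Y_c\simeq\mathcal U\simeq\mathcal X_a$. By independence, $(c,a)$ is a *generic* point of the product of the two bases. So, after a generically finite cover, $\mathcal Y_s\simeq\mathcal X_{s'}$ for all $(s,s')$ in a dense open set. Now keep $s'=a$ and specialize $s$ to a $\overline{\mathbb Q}$-point $b$: then $\mathcal U\simeq\mathcal X_a\simeq\mathcal Y_b$, and $\mathcal U$ is defined over $\overline{\mathbb Q}=M\cap L$.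

### 6.2. Dependent fields, and a line

In general $M$ and $L$ are dependent. The ideal $I$ of $a$ over $M$ then has a field of definition, whose closure $N\subset M$ is the right base: over $N$, the point $a$ is independent of $M$, and the specialization argument will give that $\mathcal U$ is defined over $N$. The trouble is that $N$ need not lie in $L$.

Here is how this looks on the level of fields. Let $u,v,y$ be algebraically independent, $z=uy+v$, $M=\overline{\mathbb Q(u,v)}$, $L=\overline{\mathbb Q(y,z)}$, $a=(y,z)$. The locus of $a$ over $M$ is the line $z=uy+v$, so by the example after Lemma 3, $N=\overline{\mathbb Q(u,v)}=M$. But $F=M\cap L$ is $\overline{\mathbb Q}$. Indeed $\operatorname{tr}(F/\mathbb Q)=2$ would give $L=F\subset M$, which is false as $y\notin M$. If $\operatorname{tr}(F/\mathbb Q)=1$, the locus of $a$ over $F$ would be an irreducible curve, remaining irreducible over $M$ and containing the line, so equal to it; then $u,v\in F$ by Lemma 3, contradicting $\operatorname{tr}(F/\mathbb Q)=1$. So the specialization argument would return $N=M$ and tell us nothing.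

### 6.3. A second generic point

Two points determine a line. Take a second point $a''=(y'',z'')$ on the same line, with $y''$ transcendental over $\overline{\mathbb Q(u,v,y)}$. Then $z''=z+u(y''-y)$, and $y,z,u,y''$ are algebraically independent, so $\operatorname{tr}(L(a'')/L)=2$, whereas $\operatorname{tr}(M(a)/M)=1$. In words: because the locus of $a$ over $M$ is not defined over $L$, the second point $a''$ is *more* independent of $L$ than $a$ was of $M$. The field $L''=\overline{\mathbb Q(a'')}$ is a conjugate of $L$ over $M$, so in a geometric situation it is again a field of definition. If the pair $(M,L)$ had been chosen with the *largest possible* $\operatorname{tr}(ML/M)$, the pair $(L,L'')$ would be a contradiction. This is the idea of the proof.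

### 6.4. Theorem A and its proof

**Theorem A.** (i) Every pair $\mathcal U$ over an algebraically closed field $K$ has a smallest algebraically closed field of definition $K_{\mathcal U}$, and $\operatorname{tr}(K_{\mathcal U}/\mathbb Q)<\infty$. (ii) If $\iota:K\to K'$ is an embedding into an algebraically closed field, then $K'_{\mathcal U\otimes_{K,\iota}K'}=\iota(K_{\mathcal U})$.

*Proof.* We first assume that $K=\Omega$ has infinite transcendence degree over $\mathbb Q$, so that there is room for generic points; the last step removes this assumption.

**Step 1 (reduction to a claim about pairs of fields).** Let $\mathcal F$ be the set of algebraically closed fields of definition of $\mathcal U$ of finite transcendence degree over $\mathbb Q$. By Lemma 2, $\mathcal F\ne\emptyset$, and every algebraically closed field of definition contains a member of $\mathcal F$. Let $n$ be the minimum of $\operatorname{tr}(L/\mathbb Q)$ for $L\in\mathcal F$, and $\mathcal F_n\subset\mathcal F$ the set of fields attaining it. For $M\in\mathcal F$ and $L\in\mathcal F_n$ put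
$$d(M,L)=\operatorname{tr}(ML/M)\in\{0,\dots,n\}.$$
We claim that $d(M,L)=0$ for all $M\in\mathcal F$, $L\in\mathcal F_n$. If so, $L$ is algebraic over the algebraically closed field $M$, that is, $L\subset M$, for all such $M,L$. Hence any two members of $\mathcal F_n$ contain each other, so $\mathcal F_n$ has exactly one element, and it lies in every member of $\mathcal F$, so in every algebraically closed field of definition. This is (i).

Suppose the claim fails. Choose $(M,L)\in\mathcal F\times\mathcal F_n$ with $d:=d(M,L)>0$ *maximal*. This is possible as the values lie in $\{0,\dots,n\}$.

**Step 2 (the locus of $a$ over $M$ and its field of definition).** This step builds the base $N$ of 6.2. By Lemma 2 choose a tuple $a\in L^r$ and a model $\mathcal U_a$ of $\mathcal U$ over $\mathbb Q(a)$. Then $\overline{\mathbb Q(a)}\in\mathcal F$ lies in $L$, so it equals $L$ by minimality of $n$. Let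
$$I=\{f\in M[x]:f(a)=0\},$$
a prime ideal. Since $ML$ is algebraic over $M(a)$, $\dim M[x]/I=\operatorname{tr}(M(a)/M)=\operatorname{tr}(ML/M)=d$. Put $P=\overline{ML}$; it has finite transcendence degree over $\mathbb Q$ and contains $a$. As $M$ is algebraically closed, $IP[x]$ is prime with $\dim P[x]/IP[x]=d$.

Let $k_0$ be the field that Lemma 3 gives for the ideal $IP[x]$, and $N=\overline{k_0}$. Since $IP[x]$ is generated by elements of $M[x]$, minimality of $k_0$ gives $k_0\subset M$, so $N\subset M$. By faithful flatness $IP[x]\cap M[x]=I$. Put $I_N=I\cap N[x]=IP[x]\cap N[x]$. As $k_0\subset N$, the ideal $I_N$ generates $IP[x]$; so $I_NM[x]\subset I$ become equal after $\otimes_MP$, hence are equal. Thus $(N[x]/I_N)\otimes_NM=M[x]/I$, and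
$$W=\operatorname{Spec}N[x]/I_N$$
is an $N$-variety of dimension $d$. The ideal of $a$ over $N$ is $I\cap N[x]=I_N$, so $a$ is a generic point of $W$ over $N$: $N(W)=N(a)$ and $\operatorname{tr}(N(a)/N)=d$.

**Step 3 (a second generic point $a''$ and an automorphism $\sigma$).** We produce a point of the same locus that is generic even over $P$. The fraction field of $P[x]/IP[x]$ is finitely generated of transcendence degree $d$ over $P$, and $\operatorname{tr}(\Omega/P)$ is infinite, so this fraction field embeds in $\Omega$ over $P$. Let $a''\in\Omega^r$ be the image of $x$. Then
$$\{f\in P[x]:f(a'')=0\}=IP[x].\tag{2}$$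
Intersecting with $M[x]$ and $N[x]$, the ideal of $a''$ over $M$ is $I$, and over $N$ it is $I_N$. So there is an $M$-isomorphism $M(a)\to M(a'')$ with $a\mapsto a''$. Since $\operatorname{tr}(\Omega/M)$ is infinite and $d$ is finite,
$$\operatorname{tr}(\Omega/M(a))=\operatorname{tr}(\Omega/M)=\operatorname{tr}(\Omega/M(a'')),$$
so we may match transcendence bases and extend to algebraic closures: the isomorphism extends to some $\sigma\in\mathrm{Aut}(\Omega/M)$. Write $\mathcal U^\sigma=\mathcal U\otimes_{\Omega,\sigma}\Omega$. If $\mathcal U\simeq\mathcal U_M\otimes_M\Omega$ with $\mathcal U_M$ over $M$, then, as $\sigma|_M=\mathrm{id}$, $\mathcal U^\sigma\simeq\mathcal U_M\otimes_{M,\sigma}\Omega=\mathcal U_M\otimes_M\Omega$. So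
$$\mathcal U^\sigma\simeq\mathcal U.\tag{3}$$

**Step 4 ($N\in\mathcal F$, by spreading out and specializing).** *The family.* The equations of $\mathcal U_a$ have coefficients in $\mathbb Q(a)\subset N(a)=N(W)$. Over a non-empty affine open $S\subset W$ on which these coefficients are regular, they define a locally closed subscheme $\mathcal X\subset\mathbb P^m_S$ with a closed subscheme. We write $\mathcal X_s$ for the fiber at $s$, always together with its closed subscheme. Both $a$ and $a''$ have ideal $I_N$ over $N$, so both are $\Omega$-points of $W$ over its generic point, hence $\Omega$-points of $S$. Evaluating the coefficients at $a$ gives $\mathcal X_a\simeq\mathcal U$. Evaluating at $a''$ means applying the isomorphism $N(a)\to N(a'')$, which is the restriction of $\sigma$. So, by (3),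
$$\mathcal X_{a''}\simeq\mathcal U_a\otimes_{\mathbb Q(a),\sigma}\Omega\simeq\mathcal U^\sigma\simeq\mathcal U\simeq\mathcal X_a .$$

*The point $(a,a'')$ is generic.* As $N$ is algebraically closed, $S\times_NS$ is a variety of dimension $2d$. We have $\operatorname{tr}(N(a)/N)=d$. Since $N(a)\subset P$, $\operatorname{tr}(N(a,a'')/N(a))\ge\operatorname{tr}(P(a'')/P)=d$, the last equality by (2). So $\operatorname{tr}(N(a,a'')/N)\ge2d$, and $(a,a'')$ lies over the generic point of $S\times_NS$.

*Spreading out the isomorphism.* Let $p_1,p_2:S\times_NS\to S$ be the projections and $E=N(a,a'')=N(S\times_NS)$. The generic fibers of $p_1^*\mathcal X$ and $p_2^*\mathcal X$ are $E$-schemes which over $\Omega$ become $\mathcal X_a$ and $\mathcal X_{a''}$, hence isomorphic. By Lemma 1 they become isomorphic over a finite extension $E'=E(\theta_1,\dots,\theta_k)$. Let $T=\operatorname{Spec}\mathcal O(S\times_NS)[\theta_1,\dots,\theta_k]$, the ring being taken inside $E'$. It is an affine $N$-variety with function field $E'$ and a dominant morphism to $S\times_NS$. The isomorphism over $E'$, its inverse and the compatibilities involve finitely many functions in $E'$, so after shrinking $T$ we have an isomorphism over $T$ between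 the pullbacks of $p_1^*\mathcal X$ and $p_2^*\mathcal X$, respecting the closed subschemes. By Chevalley's theorem the image of $T$ is constructible; it is dense, so it contains a non-empty open $O\subset S\times_NS$.

*Specializing the first point.* Since $N$ is algebraically closed, there is $(b,b')\in O(N)$. The set $O_b=\{s\in S:(b,s)\in O\}$ is open in $S$, being the preimage of $O$ under $s\mapsto(b,s)$, and contains $b'$. So it contains the generic point of $S$, and $(b,a)$ is an $\Omega$-point of $O$. The fiber of $T$ over this point is a non-empty $\Omega$-scheme of finite type, so it has an $\Omega$-point. Pulling back the isomorphism over $T$ to it,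
$$\mathcal X_b\otimes_N\Omega\simeq\mathcal X_a\simeq\mathcal U .$$
The scheme $\mathcal X_b$ is quasi-projective over $N$, and it is integral with reduced closed subscheme because this holds after $\otimes_N\Omega$. So $N$ is a field of definition. As $N\subset M$, its transcendence degree is finite, and $N\in\mathcal F$.

**Step 5 ($N\not\subset L$).** We now confront $N$ with $L$. If $N\subset L$, then $n\le\operatorname{tr}(N/\mathbb Q)\le\operatorname{tr}(L/\mathbb Q)=n$, so $N=L$. Then $L=N\subset M$, which contradicts $d>0$.

**Step 6 ($N\subset L$, by maximality of $d$).** This is the two-points argument of 6.3. Let $L''=\sigma(L)=\overline{\mathbb Q(a'')}$. Applying $\sigma$ to a model of $\mathcal U$ over $L$ shows that $L''$ is a field of definition for $\mathcal U^\sigma\simeq\mathcal U$. Since $\operatorname{tr}(L''/\mathbb Q)=n$, we have $L''\in\mathcal F_n$. Let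
$$J=\{f\in L[x]:f(a'')=0\}.$$
As $L$ is algebraically closed, $JP[x]$ is prime, and $\dim P[x]/JP[x]=\operatorname{tr}(L(a'')/L)=d(L,L'')$. By (2), $JP[x]\subset IP[x]$. The choice of $d$ as the maximum, applied to the pair $(L,L'')\in\mathcal F\times\mathcal F_n$, gives
$$\dim P[x]/JP[x]=d(L,L'')\le d=\dim P[x]/IP[x].$$
A proper inclusion of primes would make the dimension of the quotient drop strictly, so $JP[x]=IP[x]$. Hence $IP[x]$ is generated by polynomials over $L$. By minimality of $k_0$ in Lemma 3, $k_0\subset L$, so $N=\overline{k_0}\subset L$. This contradicts Step 5. The claim, and with it (i) for $K=\Omega$, is proved.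

**Step 7 (general $K$, and compatibility with extensions).** Let $\Omega\supset K$ be any algebraically closed field with $\operatorname{tr}(\Omega/\mathbb Q)=\infty$. For an algebraically closed $M\subset K$ we show: $M$ is a field of definition for $\mathcal U$ if and only if it is one for $\mathcal U_\Omega$. "Only if" is clear. For "if", a model $\mathcal U_M$ of $\mathcal U_\Omega$ over $M$ gives two $K$-pairs, $\mathcal U_M\otimes_MK$ and $\mathcal U$, that are isomorphic over $\Omega$, hence over $K$ by Lemma 1. Since $K$ itself is a field of definition for $\mathcal U_\Omega$, the smallest one satisfies $\Omega_{\mathcal U_\Omega}\subset K$. By the equivalence it is a field of definition for $\mathcal U$ and lies in every algebraically closed field of definition for $\mathcal U$. So $K_{\mathcal U}$ exists and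
$$K_{\mathcal U}=\Omega_{\mathcal U_\Omega}.$$
For (ii), identify $K$ with $\iota(K)\subset K'$ and take $\Omega\supset K'$. By the last formula, applied to $K$ and to $K'$, both fields in (ii) equal $\Omega_{\mathcal U_\Omega}$. $\square$

## 7. The flow of a logarithmic derivation

We now show that logarithmic derivations kill $K_U$. Here is the mechanism on an example. Let $\lambda\in K\setminus\overline{\mathbb Q}$, $V=\mathbb P^1$, $Z=\{\lambda,\infty\}$, and choose $\partial\in\mathrm{Der}(K)$ with $\partial\lambda=1$. Let $\delta$ extend $\partial$ with $\delta x=1$. Then $\delta(x-\lambda)=0$ and $\delta(1/x)=-(1/x)^2$, so $\delta\in\Delta(V,Z)$. Exponentiating, $x\mapsto x+t$ and $\lambda\mapsto\lambda+t$: the translation $x\mapsto x+t$ carries $\mathbb P^1\setminus\{\lambda,\infty\}$ to $\mathbb P^1\setminus\{\lambda+t,\infty\}$. So the flow identifies the variety with its conjugate under $\lambda\mapsto\lambda+t$. Whatever is intrinsic, such as $K_U$, must then be unmoved.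

The flow is a power series in $t$, and this is where properness enters. For the vector field $\delta=x^2\,d/dx$ on $A=K[x]$ one gets $e(x)=\sum_{i\ge0}x^{i+1}t^i$, which lies in $A[[t]]$ but not in $A\otimes_KK[[t]]$: on the affine line, the flow is not given by an algebraic map over $K[[t]]$. On $\mathbb P^1$ it is the map $x\mapsto x/(1-tx)$. It moves $\infty$, and correspondingly $\delta(1/x)=-1$, so $\delta$ is not logarithmic at $\infty$. On a projective $V$ the flow becomes algebraic, and the logarithmic condition makes it preserve $Z$, hence $V\setminus Z$.

**Proposition B.** Let $V$ be a projective $K$-variety, $Z\subset V$ a reduced closed subscheme with $U:=V\setminus Z\ne\emptyset$, and $\delta\in\Delta(V,Z)$. Then $\delta(K)\subset K$, and $\delta$ vanishes on $K_U$ and on $K_{(V,Z)}$.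

*Proof.*

**Step 1 (the action on sections).** We check that $\delta$ acts on the rings we need. As $V$ is integral, $\mathcal O_V(W)=\bigcap_{x\in W}\mathcal O_{V,x}$ for every non-empty open $W$, so $\delta$ acts on $\mathcal O_V(W)$, compatibly with restriction. In particular it acts on $H^0(V,\mathcal O_V)=K$. It also preserves $I_Z(W)=\{f\in\mathcal O_V(W):f\in I_{Z,x}\ \forall x\in W\}$. Put $\partial=\delta|_K$.

**Step 2 (the flow modulo $t^{m+1}$).** Put $R=K[[t]]$, $R_m=R/t^{m+1}$, and
$$\sigma:K\to R,\quad\sigma(\lambda)=\sum_{i\ge0}\frac{\partial^i\lambda}{i!}t^i,\qquad e:\mathcal O_V(W)\to\mathcal O_V(W)[[t]],\quad e(f)=\sum_{i\ge0}\frac{\delta^if}{i!}t^i.$$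
By the Leibniz rule $\delta^i(fg)/i!=\sum_{j+k=i}(\delta^jf/j!)(\delta^kg/k!)$, so these are ring homomorphisms, and $e(\lambda f)=\sigma(\lambda)e(f)$ for $\lambda\in K$. For $W$ affine and $A=\mathcal O_V(W)$ define
$$A\otimes_{K,\sigma}R_m\to A\otimes_KR_m,\qquad f\otimes r\mapsto r\,e(f),\tag{4}$$
where $e(f)$ is read modulo $t^{m+1}$. It is well defined, because $\lambda f\otimes r$ and $f\otimes\sigma(\lambda)r$ both go to $\sigma(\lambda)r\,e(f)$. It is an $R_m$-algebra homomorphism.

The map (4) is bijective. Let $(f_i)$ be a $K$-basis of $A$. Both sides are free over $R_m$ on the elements $f_i\otimes1$. With these bases identified, (4) sends $f_i$ to $f_i+t\big(\delta f_i+\tfrac{t}{2}\delta^2f_i+\cdots\big)$, so it has the form $1+tv$ with $v$ an $R_m$-linear endomorphism. Since $t^{m+1}=0$, its inverse is $\sum_{j=0}^m(-tv)^j$. The same argument with a $K$-basis of $I_Z(W)$, which is a $\delta$-stable subspace, shows that (4) maps $I_Z(W)\otimes_{K,\sigma}R_m$ isomorphically onto $I_Z(W)\otimes_KR_m$.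

The maps (4) are compatible with restriction to smaller affine opens and with varying $m$. So they glue. Passing to spectra reverses the arrows, and we get compatible isomorphisms of pairs, over all $R_m$, from the reductions of
$$(V_R,Z_R)=(V,Z)\otimes_KR\quad\text{to those of}\quad(V^\sigma,Z^\sigma)=(V,Z)\otimes_{K,\sigma}R.$$

**Step 3 (from formal to algebraic).** Both $V_R$ and $V^\sigma$ are projective over the complete local noetherian ring $R$. By EGA III 5.4.1, for proper $R$-schemes $X,Y$ every compatible system of $R_m$-morphisms $X\otimes R_m\to Y\otimes R_m$ is induced by a unique $R$-morphism $X\to Y$. Our system gives $\Phi:V_R\to V^\sigma$, and the inverse system gives $\Psi:V^\sigma\to V_R$. The compositions induce the identity systems, so by uniqueness they are identities. Thus $\Phi$ is an $R$-isomorphism.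

**Step 4 ($\Phi$ carries $Z_R$ to $Z^\sigma$).** So far we know this only modulo every $t^{m+1}$: the closed subschemes $Z_R$ and $\Phi^{-1}(Z^\sigma)$ of $V_R$ agree modulo $t^{m+1}$ for all $m$. Let $\mathcal I$ be the ideal of one of them and $\mathcal O'$ the structure sheaf of the other, and let $u:\mathcal I\to\mathcal O_{V_R}\to\mathcal O'$ be the composite. Its image is a coherent sheaf $\mathcal G\subset\mathcal O'$. If $\mathcal I'$ is the ideal of the other subscheme, agreement modulo $t^{m+1}$ says $\mathcal I+t^{m+1}\mathcal O_{V_R}=\mathcal I'+t^{m+1}\mathcal O_{V_R}$, so $\mathcal G\subset t^{m+1}\mathcal O'$ for all $m$. At a point $y$ of the special fiber, $t$ lies in the maximal ideal of $\mathcal O_{V_R,y}$, so Krull's intersection theorem gives $\mathcal G_y=0$. The support of $\mathcal G$ is closed in $V_R$. As $V_R$ is proper over the local ring $R$, the image of the support in $\operatorname{Spec}R$ is closed, so a non-empty support would meet the special fiber. Hence $\mathcal G=0$, that is, $\mathcal I\subset\mathcal I'$. Exchanging the roles gives equality. So $\Phi$ is an isomorphism of pairs, and it restricts to $U\otimes_KR\simeq U\otimes_{K,\sigma}R$.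

**Step 5 (comparing smallest fields).** Let $K'$ be an algebraic closure of $K((t))$, and let $\mathcal U$ be $U$ or $(V,Z)$. Base change along $R\subset K'$ gives $\mathcal U\otimes_KK'\simeq\mathcal U\otimes_{K,\sigma}K'$. Isomorphic pairs have the same fields of definition, so Theorem A(ii), applied once to the inclusion $K\subset K'$ and once to $\sigma:K\to K'$, gives
$$K_{\mathcal U}=K'_{\mathcal U\otimes_KK'}=K'_{\mathcal U\otimes_{K,\sigma}K'}=\sigma(K_{\mathcal U})$$
as subfields of $K'$. So for $\lambda\in K_{\mathcal U}$ the series $\sigma(\lambda)=\lambda+t\,\partial\lambda+\cdots$ lies in $K$. Its coefficient at $t$ is therefore zero: $\delta\lambda=\partial\lambda=0$. $\square$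

## 8. Derivations coming from a model over a smaller field

For the other inclusion we need to produce enough derivations. A model over $M$ does this: differentiate the coefficients that are free to move.

**Lemma 4.** If the pair $(V,Z)$ with $V$ projective is defined over an algebraically closed $M\subset K$, then every $\partial\in\mathrm{Der}_M(K)$ is the restriction of some $\delta\in\Delta(V,Z)$. Consequently $K^{\Delta(V,Z)}\subset M$.

*Proof.* Write $(V,Z)=(V_M,Z_M)\otimes_MK$. On affine opens $W_M\subset V_M$ let $\delta=\mathrm{id}\otimes\partial$ on $A=\mathcal O(W_M)\otimes_MK$; this is well defined because $\partial$ is $M$-linear. It is a derivation of $A$ preserving the ideal $\mathfrak b=I_{Z_M}(W_M)\otimes_MK$ of $Z$, and these derivations agree on overlaps. By the quotient rule $\delta$ extends to $K(V)$. Every $x\in V$ lies in the open set defined by some $W_M$; let $\mathfrak p\subset A$ be its prime. For $f\in A$ and $g\in A\setminus\mathfrak p$ we have $\delta(f/g)=(g\,\delta f-f\,\delta g)/g^2\in A_{\mathfrak p}$, and this lies in $\mathfrak bA_{\mathfrak p}$ if $f\in\mathfrak b$. So $\delta$ preserves $\mathcal O_{V,x}$ and $I_{Z,x}$, and $\delta|_K=\partial$.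

If $\lambda\in K\setminus M$, then $\lambda$ is transcendental over the algebraically closed $M$, and by Section 1 there is $\partial\in\mathrm{Der}_M(K)$ with $\partial\lambda=1$. Extending it to $\delta\in\Delta(V,Z)$ shows that $\lambda\notin K^{\Delta(V,Z)}$. $\square$

## 9. Proof of Theorem 1

Let $U$ be non-singular and let $K_U$ be its smallest algebraically closed field of definition, which exists by Theorem A.

**Step 1 ($K_U\subset K^{\Delta(U,\log)}$).** We must show that every member of the union kills $K_U$. Let $(V,D,\varphi)$ be any compactification and $\delta\in\Delta(V,D)$. The identification of $K(V)$ with $K(U)$ via $\varphi$ is $K$-linear, so it does not affect the action of $\delta$ on $K$; and $V\setminus D\simeq U$ gives $K_{V\setminus D}=K_U$. By Proposition B with $Z=\operatorname{supp}D$, $\delta$ vanishes on $K_U$. The field $K_U$ depends on $U$ alone, so this works for all compactifications at once, and no intersection of fields has to be analyzed.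

**Step 2 ($K^{\Delta(U,\log)}\subset K_U$).** The problem quotes this inclusion as known; here is the argument. We need one compactification defined over $K_U$. Let $U\simeq U_1\otimes_{K_U}K$ with $U_1$ a $K_U$-variety; it is non-singular because $U$ is. By Hironaka there is a non-singular projective $K_U$-variety $V_1\supset U_1$ with $V_1\setminus U_1$ a simple normal crossings divisor $D_1$ (possibly zero). Then $(V_1,D_1)\otimes_{K_U}K$ is a compactification of $U$ defined over $K_U$. Lemma 4 with $M=K_U$ shows that its constants lie in $K_U$, and by (1) so does $K^{\Delta(U,\log)}$.

Hence $K^{\Delta(U,\log)}=K_U$. $\blacksquare$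

## 10. Proof of Theorem 2

**Part (1).** Existence and finite transcendence degree are Theorem A. If $K_{\mathcal U}\subset M\subset K$ with $M$ algebraically closed, a model over $K_{\mathcal U}$ base changes to a model over $M$. Conversely, every algebraically closed field of definition contains $K_{\mathcal U}$ by minimality.

**Part (2).** Suppose first $Z\neq V$. By Proposition B, every $\delta\in\Delta(V,Z)$ preserves $K$ and kills $K_{(V,Z)}$; so $\delta|_K\in\mathrm{Der}_{K_{(V,Z)}}(K)$ and $K_{(V,Z)}\subset K^{\Delta(V,Z)}$. By Lemma 4 with $M=K_{(V,Z)}$, every $\partial\in\mathrm{Der}_{K_{(V,Z)}}(K)$ is some $\delta|_K$, and $K^{\Delta(V,Z)}\subset K_{(V,Z)}$. Both equalities follow. If $Z=V$, then $I_Z=0$ and the condition on it is void, so $\Delta(V,V)=\Delta(V,\emptyset)$. Also $K_{(V,V)}=K_{(V,\emptyset)}$, since a model of $(V,V)$ is just a model $V_M$ of $V$ together with $V_M$ itself. This reduces to the case $Z=\emptyset$.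

**Part (3).** For each triple in $\mathcal C$ we have $V\setminus Z\simeq U\ne\emptyset$, so Proposition B applies: every $\delta\in\Delta_{\mathcal C}$ preserves $K$ and kills $K_U$, that is, $\delta|_K\in\mathrm{Der}_{K_U}(K)$, and $K_U\subset K^{\Delta_{\mathcal C}}$. Lemma 4 with $M=K_U$, applied to a member of $\mathcal C$ defined over $K_U$, shows that all of $\mathrm{Der}_{K_U}(K)$ is obtained and that $K^{\Delta_{\mathcal C}}\subset K_U$.

It remains to see that the named classes contain a member defined over $K_U$. For arbitrary $U$ and all projective compactifications, take the closure of a $K_U$-model of $U$ in a projective space, with the reduced boundary, and base change to $K$. For $U$ non-singular, Hironaka gives a non-singular one with simple normal crossings boundary, as in Section 9; it belongs to both remaining classes.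

**Part (4).** Since $K\ne\overline{\mathbb Q}$, there is $\lambda\in K$ transcendental over $\mathbb Q$. Take the blown-up plane of Section 2: $V=\mathrm{Bl}_{p_1,\dots,p_4}\mathbb P^2$ with $p_i\in\ell$ of cross-ratio $\lambda$, and $D=\ell'+E_1+\dots+E_4$, the reduced total transform of $\ell$. Then $V\setminus D\simeq\mathbb A^2_K=U$ and $K_U=\overline{\mathbb Q}$. The computation in Section 2 gave $\lambda\in K^{\Delta(V,D)}$, which already proves the strict inclusion. With part (2) we can compute the field exactly.

The pair $(V,D)$ is defined over $\overline{\mathbb Q(\lambda)}$, since the four points can be chosen with coordinates in $\mathbb Q(\lambda)$. Conversely, suppose $(V,D)$ is defined over an algebraically closed $M$. Irreducible components over $M$ stay irreducible over $K$, so the components of $D$ and their intersection points are defined over $M$. The component $\ell'$ is the only one meeting four others, because each $E_i$ meets only $\ell'$. So $\ell'$ comes from a smooth projective curve of genus $0$ over $M$, that is $\mathbb P^1_M$, and the four points $\ell'\cap E_i$ are $M$-rational. Their cross-ratio $\lambda$ therefore lies in $M$. Hence $K_{(V,D)}=\overline{\mathbb Q(\lambda)}$, and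 by part (2)
$$K^{\Delta(V,D)}=\overline{\mathbb Q(\lambda)}\supsetneq\overline{\mathbb Q}=K_U.\qquad\blacksquare$$
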